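\title{No universal locally finite group of cardinality $\aleph_1$ contains all the others}

\begin{abstract}
A locally finite group is universal in the sense of P.~Hall (u.l.f.) if it contains a copy of every finite group and any two isomorphic finite subgroups of it are conjugate. We prove in ZFC that no u.l.f.\ group of cardinality $\aleph_1$ embeds every u.l.f.\ group of cardinality $\aleph_1$. When $2^{\aleph_0}=\aleph_1$ this is a theorem of Grossberg and Shelah. When $2^{\aleph_0}>\aleph_1$ we construct locally finite groups $H_r$ of cardinality $\aleph_1$, indexed by the nonempty sets $r$ of primes $\ge 5$, that cannot all be embedded into fewer than $2^{\aleph_0}$ groups of cardinality $\aleph_1$, locally finite or not. The group $H_r$ remembers $r$ as the set of primes $p$ for which its generators can be cut into $p$ symmetric pieces.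
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A group is \emph{locally finite} if every finitely generated subgroup of it is finite. Following P.~Hall, a group $G$ is a \emph{universal locally finite} group, or \emph{u.l.f.}\ group, if $G$ is locally finite, every finite group embeds in $G$, and any two isomorphic finite subgroups of $G$ are conjugate in $G$. Thus $G$ contains every finite group, and the position of a finite subgroup inside $G$ depends, up to an inner automorphism, only on its isomorphism type. For a cardinal $\lambda$ let $ULF_\lambda$ be the class of u.l.f.\ groups of cardinality $\lambda$. A \emph{universal object} in $ULF_\lambda$ is a group $G\in ULF_\lambda$ into which every $H\in ULF_\lambda$ embeds; an \emph{embedding} is always an injective homomorphism. We take the following results as known.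
\begin{itemize}
\item[(K1)] Up to isomorphism there is a unique countable u.l.f.\ group.
\item[(K2)] Every u.l.f.\ group contains an isomorphic copy of every countable locally finite group.
\item[(K3)] Every locally finite group can be extended to a u.l.f.\ group.
\item[(K4)] (Grossberg--Shelah) There is no universal object in $ULF_{2^{\aleph_0}}$. If $2^{\aleph_0}<2^{\aleph_1}$, there is no universal object in $ULF_{\aleph_1}$.
\item[(K5)] (Grossberg--Shelah) There is a model of ZFC in which $2^{\aleph_0}=2^{\aleph_1}$ and there is no universal object in $ULF_{\aleph_1}$.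
\end{itemize}
By (K1) the class $ULF_{\aleph_0}$ has a universal object, so $\aleph_1$ is the first cardinal at which its existence is in doubt. The following problem comes from \cite{ULF}.

\medskip
\noindent\textbf{Problem.} \emph{Is the statement ``there exists a universal object in $ULF_{\aleph_1}$'' consistent with ZFC?}
\medskip

By (K4), a model with such an object must satisfy $2^{\aleph_0}=2^{\aleph_1}$, hence $\aleph_1<2^{\aleph_0}$, and by (K5) this equation alone does not produce one. Two things suggest that some other model might. The negative results (K4) and (K5) for $\aleph_1$ rest on cardinal arithmetic or on the choice of a model. And by (K2) no countable subgroup can obstruct an embedding of a locally finite group into a u.l.f.\ group, so any obstruction must involve uncountably many elements at once. The answer is nevertheless negative.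

\begin{theorem}\label{thm:main}
ZFC proves that there is no universal object in $ULF_{\aleph_1}$. Hence the statement ``there exists a universal object in $ULF_{\aleph_1}$'' is not consistent with ZFC.
\end{theorem}

If $2^{\aleph_0}=\aleph_1$, this is the first part of (K4). The case $2^{\aleph_0}>\aleph_1$ follows from a statement in which the target groups are arbitrary. For a cardinal $\lambda\ge\aleph_1$ let $\mu(\lambda)$ be the least size of a family $\mathcal A$ of countable subsets of $\lambda$ such that every countable subset of $\lambda$ is contained in a member of $\mathcal A$. Such a family covers $\lambda$, so $\lambda\le\mu(\lambda)\cdot\aleph_0$, and since $\lambda$ is uncountable, $\mu(\lambda)\ge\lambda$. Countable subsets of $\omega_1$ are bounded, so the countable ordinals form such a family for $\lambda=\aleph_1$, and $\mu(\aleph_1)=\aleph_1$.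

\begin{theorem}[ZFC]\label{thm:family}
Let $\lambda\ge\aleph_1$ with $\mu(\lambda)<2^{\aleph_0}$. Let $(G_i)_{i\in I}$ be a family of fewer than $2^{\aleph_0}$ arbitrary groups, not necessarily locally finite, each of cardinality at most $\lambda$. Then some locally finite group of cardinality $\aleph_1$ embeds in no $G_i$.
\end{theorem}

The proof has a finite part, a counting part and a construction. Section~\ref{sec:Em} shows the finite phenomenon on which everything rests: a certain group with center of order $m$ can be cut into $p$ pieces sharing one center exactly when $p\nmid m$. Section~\ref{sec:tests} isolates the property of a family of $2^{\aleph_0}$ groups that makes a pigeonhole argument work, and deduces both theorems from it. Section~\ref{sec:key} turns the finite phenomenon into a test that can be run inside an arbitrary group, Section~\ref{sec:Hr} constructs the groups $H_r$, and Section~\ref{sec:verify} runs the test on them. Of the known results only (K3) and the first part of (K4) are used.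

\medskip
\noindent\textbf{Conventions.} We write $g^h=h^{-1}gh$ and $[g,h]=g^{-1}h^{-1}gh$. Permutations and automorphisms act on the right, and $g^\nu$ is the image of $g$ under the automorphism $\nu$; in a semidirect product $Q\rtimes D$ with $D$ acting on $Q$, conjugation by an element of $D$ is the given action. An ordinal is the set of smaller ordinals. The set of primes $\ge5$ is $\mathbb P$, and $[p]=\{1,\dots,p\}$.

\section{Two elements of order $3$ and a central element of order $m$}\label{sec:Em}

We need finite groups generated by two elements $a,b$ of a fixed order in which a fixed word in $a,b$ is central of large order $m$. The order of $a$ and $b$ must not grow with $m$, because infinitely many of these groups will be placed side by side in a product and the generators must keep finite order there. We shall also need an automorphism that inverts $a$, $b$ and the central element. Involutions do not work: two involutions generate a dihedral group, whose center has exponent at most $2$. The commutator does not work either: if $[a,b]$ is central and $a^3=1$, then $[a,b]^3=[a^3,b]=1$, and moreover $[a^{-1},b^{-1}]=[a,b]$.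

Plane geometry suggests the right word. Let $a,b$ be rotations by $120^\circ$ about two different points. Then $a^{-1}b$ is a translation and $(a^{-1}b)^a$ is the same translation turned by $120^\circ$. If the translations are replaced by a Heisenberg group, in which the commutator of two translations records the area of the parallelogram they span, then the commutator of these two elements is central and nontrivial. The reflection in the line through the two centers inverts both rotations and changes the sign of areas. So we put
\[
\zeta(g,h)=[\,g^{-1}h,\ (g^{-1}h)^{g}\,].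
\]
Being a word, $\zeta$ commutes with homomorphisms and is computed coordinatewise in a direct product. Two further properties are used throughout.
\begin{itemize}
\item[(Z1)] $\zeta(g,1)=[g^{-1},g^{-1}]=1$ and $\zeta(1,h)=[h,h]=1$.
\item[(Z2)] If the subgroups $A_1,\dots,A_n$ of $G$ commute with each other elementwise and $g_i,h_i\in A_i$, then $\zeta(g_1\cdots g_n,\,h_1\cdots h_n)=\zeta(g_1,h_1)\cdots\zeta(g_n,h_n)$. Indeed, multiplication $A_1\times\dots\times A_n\to G$ is a homomorphism.
\end{itemize}

\begin{lemma}\label{lem:Em}
Let $m\ge1$ with $\gcd(m,6)=1$. There are a finite group $E_m=\langle a,b\rangle$ and an automorphism $\nu$ of $E_m$ such that $a$ and $b$ have order $3$, the element $c=\zeta(a,b)$ is central of order $m$, $\nu^2=1$, and $a^\nu=a^{-1}$, $b^\nu=b^{-1}$, $c^\nu=c^{-1}$.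
\end{lemma}

\begin{proof}
Let $V=(\mathbb Z/m)^2$ with basis $e_1,e_2$, and let $\det(v,v')=xy'-yx'$ for $v=(x,y)$, $v'=(x',y')$. Since $m$ is odd, $2$ is invertible modulo $m$. Let $\mathcal H_m=V\times\mathbb Z/m$ with
\[
(v,k)(v',k')=\bigl(v+v',\ k+k'+\tfrac12\det(v,v')\bigr).
\]
This is a group: by bilinearity both bracketings of a triple product have second entry $k+k'+k''+\frac12(\det(v,v')+\det(v,v'')+\det(v',v''))$, and $(v,k)^{-1}=(-v,-k)$. The elements $(0,k)$ are central, and comparing $gh$ with $hg$ gives $[(v,k),(v',k')]=(0,\det(v,v'))$. For $T\in GL_2(\mathbb Z/m)$ the map $(v,k)\mapsto(Tv,\det(T)k)$ is an automorphism, because $\det(Tv,Tv')=\det(T)\det(v,v')$.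

Let $Me_1=e_2$, $Me_2=-e_1-e_2$. Then $\det M=1$ and $M$ has trace $-1$, so $M^2+M+1=0$ and $M^3=1$. Form $E_m^+=\mathcal H_m\rtimes\langle\theta\rangle$ with $\theta$ of order $3$ and $(v,k)^\theta=(Mv,k)$. Put $w=(e_1,0)$, $a=\theta$, $b=\theta^w$ and $E_m=\langle a,b\rangle$. Both $a$ and $b$ have order $3$; for $m=1$ we have $a=b=\theta$. Now
\begin{gather*}
a^{-1}b=(w^{-1})^{\theta}\,w=(-e_2,0)(e_1,0)=(e_1-e_2,\tfrac12),\\
(a^{-1}b)^a=(Me_1-Me_2,\tfrac12)=(e_1+2e_2,\tfrac12),\\
\zeta(a,b)=\bigl(0,\det(e_1-e_2,\,e_1+2e_2)\bigr)=(0,3).
\end{gather*}
The element $(0,3)$ is central in $\mathcal H_m$ and fixed by $\theta$, and it has order $m$ because $3\nmid m$.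

Let $Ne_1=e_1$, $Ne_2=-e_1-e_2$. Then $\det N=-1$, and $N^2e_2=-e_1+(e_1+e_2)=e_2$, so $N^2=1$. Also $NM=M^{-1}N$: both sides send $e_1$ to $-e_1-e_2$ (as $M^{-1}e_1=M^2e_1=Me_2$) and $e_2$ to $e_2$. Define $(v,k)^\nu=(Nv,-k)$ and $\theta^\nu=\theta^{-1}$. These rules respect the action of $\theta$, since $((v,k)^\theta)^\nu=(NMv,-k)=(M^{-1}Nv,-k)=((v,k)^\nu)^{\theta^{-1}}$, so they define an automorphism $\nu$ of $E_m^+$ with $\nu^2=1$. It fixes $w$, hence $a^\nu=a^{-1}$ and $b^\nu=(\theta^{-1})^w=b^{-1}$, so it preserves $E_m$; and it inverts every $(0,k)$.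
\end{proof}

\begin{example}[cutting into $p$ pieces]\label{ex:cut}
Let $p\in\mathbb P$. In the direct power $E_m^{\,p}$ let $K$ be the central subgroup of all $(c^{k_1},\dots,c^{k_p})$ with $k_1+\dots+k_p\equiv0\pmod m$, and let $Q=E_m^{\,p}/K$. Let $\rho_i,\rho_i',\eta_i\in Q$ be the images of $a,b,c$ placed in the $i$-th factor, so that $\eta_i=\zeta(\rho_i,\rho_i')$. An element with $c$ in one factor and $c^{-1}$ in another lies in $K$, so all $\eta_i$ equal one element $\eta$; and $(c^k,1,\dots,1)\in K$ only if $m\mid k$, so $\eta$ has order $m$. The images of $(a,\dots,a)$ and $(b,\dots,b)$ are $W=\rho_1\cdots\rho_p$ and $W'=\rho_1'\cdots\rho_p'$, and (Z2) gives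
\[
\zeta(W,W')=\eta_1\cdots\eta_p=\eta^{\,p}.
\]
Take $m=5$. For $p=7$ we get $\zeta(W,W')=\eta^7=\eta^2$, again of order $5$. For $p=5$ we get $\zeta(W,W')=\eta^5=1$. In general the diagonal map $E_m\to Q$ has kernel $\{c^k: m\mid pk\}$, so it is an embedding if and only if $p\nmid m$.
\end{example}

The negative half of the example does not depend on the group $Q$. Let $W=\rho_1\cdots\rho_p$ and $W'=\rho_1'\cdots\rho_p'$ in any group, and suppose:
\begin{itemize}
\item[(A1)] the subgroups $\langle\rho_i,\rho_i'\rangle$, $i\in[p]$, commute with each other elementwise;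
\item[(A2)] the elements $\zeta(\rho_i,\rho_i')$ all equal one element $\eta$;
\item[(A3)] $\eta^m=1$.
\end{itemize}
Then $\zeta(W,W')=\eta^{\,p}$ by (Z2), and if $p\mid m$ then $\zeta(W,W')^{m/p}=1$. So two elements $W,W'$ with $\zeta(W,W')$ of order exactly $m$ admit no such cutting, in any overgroup, when $p\mid m$. This dichotomy lets a group carry a set $r$ of primes: choose the orders $m$ prime to every $p\in r$ and, for most pairs of generators, divisible by any given $p\notin r$.

\section{Tests with finitely many parameters}\label{sec:tests}

Suppose that $2^{\aleph_0}$ groups $H_r$ embed in one group $G$ of cardinality $\aleph_1<2^{\aleph_0}$. A pigeonhole argument gives $r\ne r'$ whose embeddings agree on a piece of data, provided that the data take fewer than $2^{\aleph_0}$ values. A finite tuple of elements of $G$ and a countable ordinal are admissible data. An infinite sequence of elements of $G$ is not, since there are at least $2^{\aleph_0}$ of them. What can be fixed about a countable set is only a member $A$ of a small covering family that contains it; this is what $\mu(\lambda)$ measures. So the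 contradiction must come from a finite tuple common to the images of $H_r$ and $H_{r'}$ and from finitely many parameters that come from $H_r$ alone and of which $H_{r'}$ knows only that they lie in $A$. The next proposition is built for this situation.

\begin{proposition}\label{prop:tests}
One can assign to every $p\in\mathbb P$ a finite group $\Delta_p$ and a class $\mathcal G_p$ of triples $(G,d,\tau)$, where $G$ is a group, $d:\Delta_p\to G$ is a homomorphism and $\tau\in G^4$, and to every nonempty $r\subseteq\mathbb P$ a locally finite group $H_r$ of cardinality $\aleph_1$, quadruples $\tau^r_\gamma\in H_r^4$ $(\gamma<\omega_1)$ and homomorphisms $\varepsilon^r_p:\Delta_p\to H_r$ $(p\in r)$, so that the following hold.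
\begin{itemize}
\item[(T1)] If $(G,d,\tau)\in\mathcal G_p$ and $f:G\to G'$ is an embedding, then $(G',f\circ d,f(\tau))\in\mathcal G_p$.
\item[(T2)] If $p\in r$, then $(H_r,\varepsilon^r_p,\tau^r_\gamma)\in\mathcal G_p$ for every $\gamma<\omega_1$.
\item[(T3)] If $p\in\mathbb P\setminus r$, $f:H_r\to G$ is an embedding and $d:\Delta_p\to G$ is a homomorphism, then $\{\gamma<\omega_1:(G,d,f(\tau^r_\gamma))\in\mathcal G_p\}$ is countable.
\end{itemize}
\end{proposition}

We read $(G,d,\tau)\in\mathcal G_p$ as ``$\tau$ passes the test $p$ with parameters $d$''. For $p\in r$ all quadruples of $H_r$ pass, with the same parameters. For $p\notin r$ no parameters in any overgroup let more than countably many pass. The proposition is proved in Sections~\ref{sec:key}--\ref{sec:verify}.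

\begin{proof}[Proof of Theorem~\ref{thm:family} from Proposition~\ref{prop:tests}]
Suppose that for every nonempty $r\subseteq\mathbb P$ there are $i_r\in I$ and an embedding $f_r:H_r\to G_{i_r}$. For each $i\in I$ fix a family $\mathcal A_i$ of at most $\mu(\lambda)$ countable subsets of $G_i$ such that every countable subset of $G_i$ lies in a member of $\mathcal A_i$; it is obtained by pulling back a family for $\lambda$ along an injection $G_i\to\lambda$.

Fix $r$. The set $\bigcup_{p\in r}f_r(\varepsilon^r_p(\Delta_p))$ is countable; choose $A_r\in\mathcal A_{i_r}$ containing it. Since each $\Delta_p$ is finite and $A_r$ is countable, there are only countably many pairs $(p,d)$ with $p\in\mathbb P\setminus r$ and $d:\Delta_p\to G_{i_r}$ a homomorphism with range in $A_r$. By (T3), only countably many $\gamma$ satisfy $(G_{i_r},d,f_r(\tau^r_\gamma))\in\mathcal G_p$ for some such pair. Choose $\gamma_r<\omega_1$ outside this countable set: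
\begin{equation}\label{eq:fail}
(G_{i_r},d,f_r(\tau^r_{\gamma_r}))\notin\mathcal G_p\quad\text{whenever $p\in\mathbb P\setminus r$ and $d(\Delta_p)\subseteq A_r$.}
\end{equation}
The map $r\mapsto(i_r,A_r,f_r(\tau^r_{\gamma_r}))$ takes at most $|I|\cdot\mu(\lambda)\cdot\lambda$ values, and this is less than $2^{\aleph_0}$ because $|I|<2^{\aleph_0}$ and $\aleph_1\le\lambda\le\mu(\lambda)<2^{\aleph_0}$. There are $2^{\aleph_0}$ nonempty sets $r\subseteq\mathbb P$, so some $r\ne r'$ have the same value $(i,A,\tau)$. Exchanging $r$ and $r'$ if necessary, pick $p\in r\setminus r'$ and put $d=f_r\circ\varepsilon^r_p$. By (T2) and (T1), $(G_i,d,\tau)\in\mathcal G_p$, since $\tau=f_r(\tau^r_{\gamma_r})$. On the other hand $p\notin r'$, the range of $d$ lies in $A_r=A=A_{r'}$, and $\tau=f_{r'}(\tau^{r'}_{\gamma_{r'}})$, so \eqref{eq:fail} for $r'$ gives $(G_i,d,\tau)\notin\mathcal G_p$. This is a contradiction, so some $H_r$ embeds in no $G_i$.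
\end{proof}

\begin{remark}
The bound $2^{\aleph_0}$ enters only in the pigeonhole step, and the groups $H_r$ give nothing beyond it: their direct sum is a locally finite group of cardinality $2^{\aleph_0}$ that contains them all. If $2^{\aleph_0}=\aleph_1$ this group has cardinality $\aleph_1$, which is why that case is left to (K4).
\end{remark}

To pass from locally finite groups to u.l.f.\ groups we cut the extension in (K3) down to the right size.

\begin{lemma}\label{lem:ext}
Every infinite locally finite group $L$ is contained in a u.l.f.\ group of the same cardinality.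
\end{lemma}

\begin{proof}
Let $\lambda=|L|$ and let $U\supseteq L$ be u.l.f., by (K3). There are countably many finite groups up to isomorphism; let $L_0\le U$ be generated by $L$ and one copy of each, so $|L_0|=\lambda$. Given $L_n$ of cardinality $\lambda$, it has at most $\lambda$ finite subgroups; let $L_{n+1}$ be generated by $L_n$ and, for each pair $(A,B)$ of isomorphic finite subgroups of $L_n$, one $g\in U$ with $A^g=B$. Then $|L_{n+1}|=\lambda$. The union $\bigcup_nL_n$ has cardinality $\lambda$, is locally finite as a subgroup of $U$, and contains a copy of every finite group. Two isomorphic finite subgroups of it lie in some $L_n$ and are conjugate in $L_{n+1}$.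
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $2^{\aleph_0}=\aleph_1$, then $ULF_{\aleph_1}=ULF_{2^{\aleph_0}}$ has no universal object by (K4). Let $2^{\aleph_0}>\aleph_1$ and suppose that $G\in ULF_{\aleph_1}$ is universal. By Lemma~\ref{lem:ext} every locally finite group of cardinality $\aleph_1$ lies in a member of $ULF_{\aleph_1}$, and therefore embeds in $G$. This contradicts Theorem~\ref{thm:family} for $\lambda=\aleph_1$, where $\mu(\aleph_1)=\aleph_1<2^{\aleph_0}$, and the one-member family $\{G\}$.
\end{proof}

\section{The test for $p$ and the obstruction}\label{sec:key}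

The test for $p$ should say that an element $W$ is cut into $p$ pieces by the parameters $d$, and (T3) should follow because two quadruples passing the same test satisfy (A1)--(A3). Here is the difficulty. Conditions (A1)--(A3) relate the pieces of two different quadruples, while the test examines one quadruple at a time. In the situation of (T3) the pieces do not exist in $H_r$; they are produced in $G$ by $d$. All that is known about two quadruples together are the relations that hold between them in $H_r$, and these mention neither $p$ nor $d$.

The remedy is to give $W$ three companions. The letters $X$ and $Y$ contain sample pieces at positions $1$ and $2$, and the relations $[X,Y']=1$, $\zeta(X,X')=\zeta(Y,Y')$ and $\zeta(X,X')^m=1$ stand in for (A1)--(A3). One letter $X$ has to serve every prime in $r$, so $X$ is the sample piece for $p$ times a remainder, which holds the samples for the other primes. The parameters must therefore extract the piece from $X$, which is done by a sign change: if $n$ inverts a piece $\rho$ of order $3$ and fixes the remainder, then $X^{-1}X^n=\rho^{-2}=\rho$. They must also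 move the samples to the pieces of $W$, which is done by permutations. The letter $Z$ serves to prove that the remainder of one quadruple commutes with the pieces of the other.

\subsection*{The group $\Delta_p$}
Recall the wreath product of a group $A$ with the symmetric group of a finite set $\Omega$: the group $A\wr\mathrm{Sym}(\Omega)$ consists of the pairs $((a_j)_{j\in\Omega},\sigma)$ with product $((a_j),\sigma)((b_j),\sigma')=((a_jb_{j\sigma}),\sigma\sigma')$. If $A$ acts on a set $\Lambda$, it acts on $\Lambda\times\Omega$ by $(x,j)\mapsto(xa_j,j\sigma)$. If $A$ acts on a group $Q$ by automorphisms, it acts on $Q^\Omega$ by automorphisms, sending $(q_j)$ to the tuple whose entry at $j\sigma$ is $q_j^{a_j}$.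

Let $p\in\mathbb P$ and $\Delta_p=(\{\pm1\}\times\mathrm{Sym}(p))\wr\mathrm{Sym}\{0,1,2\}$. A \emph{slot} is a pair $s=(j,i)\in\{0,1,2\}\times[p]$, and $j$ is its \emph{class}. The group $\Delta_p$ acts on \emph{signed slots} $(\epsilon,s)$, $\epsilon=\pm1$: the element $\delta=((\epsilon_j,\pi_j)_j,\sigma)$ acts by
\begin{equation}\label{eq:slots}
(\epsilon,(j,i))\,\delta=(\epsilon\epsilon_j,(j\sigma,i\pi_j)).
\end{equation}
We name three kinds of elements: $n_j$ changes the sign of the slots of class $j$ and does nothing else; $\pi^{(j)}$, for $\pi\in\mathrm{Sym}(p)$, applies $\pi$ inside class $j$; and $\hat\sigma$, for $\sigma\in\mathrm{Sym}\{0,1,2\}$, permutes the classes. The subgroup $\Delta_p^+$ of elements with all $\epsilon_j=1$ preserves signs. It is transitive on slots, on ordered pairs of slots in distinct classes, and on ordered pairs of distinct slots in the same class: choose $\sigma$ to match the classes and the $\pi_j$ to match the positions.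

Given a homomorphism $d:\Delta_p\to G$ we write $g^\delta=g^{d(\delta)}$ for $g\in G$, $\delta\in\Delta_p$.

\begin{definition}\label{def:good}
A quadruple $(X,Y,Z,W)\in G^4$ is \emph{$p$-good for $d$} if:
\begin{itemize}
\item[(G1)] the subgroup $B$ generated by all $X^\delta,Y^\delta,Z^\delta,W^\delta$ $(\delta\in\Delta_p)$ is abelian;
\item[(G2)] there are elements $\rho_s\in G$, one for each slot $s$, such that $\rho_s^{\,\delta}=\rho_t^{\,\epsilon}$ whenever $(1,s)\delta=(\epsilon,t)$, and
\[
W=\prod_{i=1}^p\rho_{0,i},\qquad \rho_{1,1}=X^{-1}X^{n_1},\qquad \rho_{2,1}=Z^{-1}Z^{n_2};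
\]
\item[(G3)] the \emph{remainders} $R=\rho_{1,1}^{-1}X$ and $S=\rho_{1,2}^{-1}Y$ commute with $d(\Delta_p)$.
\end{itemize}
We let $\mathcal G_p$ be the class of triples $(G,d,\tau)$ with $\tau$ $p$-good for $d$.
\end{definition}

The \emph{pieces} $\rho_s$ are the $\Delta_p^+$-conjugates of $X^{-1}X^{n_1}$. So they are determined by $d$ and $X$, and they lie in $B$, as do $R$ and $S$. All conditions are equations between words in $X,Y,Z,W$ and $d(\Delta_p)$, so (T1) holds. The letters occupy the slots as follows.
\[
\begin{array}{c|ccccc}
 & i=1 & i=2 & i=3 & \cdots & i=p\\ \hline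
\text{class }0 & W & W & W & \cdots & W\\
\text{class }1 & X & Y & & & \\
\text{class }2 & Z & & & &
\end{array}
\]

\begin{lemma}\label{lem:key}
Let $(X,Y,Z,W)$ and $(X',Y',Z',W')$ be $p$-good for the same homomorphism $d:\Delta_p\to G$. Let $m$ be a positive integer with $p\mid m$, put $u=\zeta(W,W')$, and suppose:
\begin{itemize}
\item[(C1)] each of $X,Y,Z$ commutes with the two of $X',Y',Z'$ that have a different name;
\item[(C2)] $\zeta(X,X')=\zeta(Y,Y')$, and this element $\xi$ satisfies $\xi^m=1$;
\item[(C3)] $\zeta(W^{-1},W'^{-1})=u^{-1}$.
\end{itemize}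
Then $u^{2m/p}=1$.
\end{lemma}

The proof recovers (A1)--(A3) up to two error terms, both centralized by $d(\Delta_p)$. The element $n_0$ then removes them: it fixes the errors and, by (C3), inverts $u$. The price is the factor $2$ in the exponent.

\begin{proof}
Objects belonging to the second quadruple carry a prime. We work with pairs $\bar g=(g,g')\in B\times B'$, multiplied componentwise, such as $\bar X=(X,X')$, $\bar R=(R,R')$, $\bar\rho_s=(\rho_s,\rho_s')$. The group $\Delta_p$ acts on them by $\bar g^{\,\delta}=(g^\delta,g'^\delta)$. Put $\zeta(\bar g)=\zeta(g,g')$, so that $\zeta(\bar g^{\,\delta})=\zeta(\bar g)^\delta$. Write $\bar g\perp\bar h$ if $[g,h']=[g',h]=1$. This relation is symmetric and invariant under $\Delta_p$, and for fixed $\bar g$ the pairs $\bar h$ with $\bar g\perp\bar h$ form a subgroup. Since $B$ and $B'$ are abelian, $\bar g\perp\bar h$ means that $\langle g,g'\rangle$ and $\langle h,h'\rangle$ commute elementwise, so by (Z2)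
\begin{equation}\label{eq:perp}
\bar g\perp\bar h\ \Longrightarrow\ \zeta(\bar g\bar h)=\zeta(\bar g)\zeta(\bar h)=\zeta(\bar h)\zeta(\bar g).
\end{equation}
Condition (C1) says that $\bar X\perp\bar Y$, $\bar X\perp\bar Z$ and $\bar Y\perp\bar Z$.

\emph{Step 1: $\bar\rho_s\perp\bar\rho_t$ for slots $s,t$ in distinct classes.} The element $n_2$ fixes $\bar\rho_{1,1}$ by (G2) and $\bar R$ by (G3), so it fixes $\bar X=\bar\rho_{1,1}\bar R$. Applying $n_2$ to $\bar X\perp\bar Z$ gives $\bar X\perp\bar Z^{n_2}$, hence $\bar X\perp\bar Z^{-1}\bar Z^{n_2}=\bar\rho_{2,1}$. Applying $n_1$, which fixes $\bar\rho_{2,1}$, gives $\bar X^{n_1}\perp\bar\rho_{2,1}$, hence $\bar\rho_{1,1}=\bar X^{-1}\bar X^{n_1}\perp\bar\rho_{2,1}$. Now use the transitivity of $\Delta_p^+$ on pairs of slots in distinct classes.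

\emph{Step 2: $\bar R\perp\bar\rho_s$ and $\bar S\perp\bar\rho_s$ for every slot $s$.} From $\bar X\perp\bar\rho_{2,1}$ and $\bar\rho_{1,1}\perp\bar\rho_{2,1}$ we get $\bar R\perp\bar\rho_{2,1}$. The element $n_2$ also fixes $\bar Y=\bar\rho_{1,2}\bar S$, so $\bar Y\perp\bar Z$ gives $\bar Y\perp\bar Z^{n_2}$ and $\bar Y\perp\bar\rho_{2,1}$; with $\bar\rho_{1,2}\perp\bar\rho_{2,1}$ from Step~1 we get $\bar S\perp\bar\rho_{2,1}$. The group $\Delta_p^+$ fixes $\bar R$ and $\bar S$ and moves $(2,1)$ to any slot.

\emph{Step 3: pieces in one class commute up to an error $\kappa$.} The argument of Step~1 is not available inside one class, because no element of $\Delta_p$ inverts $\rho_{1,1}$ and fixes $\rho_{1,2}$. Put $g=\rho_{1,1}$ and $h=\rho_{1,2}'$. Then $X=gR$ and $Y'=hS'$ commute by (C1). By Step~2, $h$ commutes with $R$ and $g$ commutes with $S'$. Hence $gh\,RS'=XY'=Y'X=hg\,S'R$, and so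
\[
\kappa:=[g,h]=(hg)^{-1}gh=S'RS'^{-1}R^{-1}\in\langle R,S'\rangle.
\]
Therefore $\kappa$ commutes with $d(\Delta_p)$ by (G3), and with every $\rho_s$ and $\rho_s'$ by Step~2. Conjugating $[\rho_{1,1},\rho'_{1,2}]=\kappa$ by $\Delta_p^+$ gives $[\rho_s,\rho_t']=\kappa$ for all distinct slots $s,t$ in the same class, while $[\rho_s,\rho_t]=[\rho_s',\rho_t']=1$ by (G1). Let $\Gamma$ be generated by $\kappa$ and all $\rho_{0,i},\rho_{0,i}'$. Then $\kappa$ is central in $\Gamma$, and in $\Gamma/\langle\kappa\rangle$ the images of the subgroups $\langle\rho_{0,i},\rho_{0,i}'\rangle$ commute with each other elementwise. With $\eta_s=\zeta(\bar\rho_s)$, (Z2) in $\Gamma/\langle\kappa\rangle$ gives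
\[
u\in\eta_{0,1}\eta_{0,2}\cdots\eta_{0,p}\,\langle\kappa\rangle .
\]

\emph{Step 4: the $\eta_{0,i}$ are equal.} By Step~2, \eqref{eq:perp} and (C2),
\[
\xi=\eta_{1,1}\,\zeta(\bar R)=\eta_{1,2}\,\zeta(\bar S),
\]
and $\Delta_p$ fixes $\zeta(\bar R)$ and $\zeta(\bar S)$. We cannot compare $\eta_{1,1}$ with $\eta_{1,2}$ directly, since nothing relates $\zeta(\bar R)$ to $\zeta(\bar S)$; a third position does it. Let $3\le i\le p$. The transposition $(1\;i)^{(1)}$ fixes $\eta_{1,2}$, hence $\xi=\eta_{1,2}\zeta(\bar S)$, and it sends $\xi=\eta_{1,1}\zeta(\bar R)$ to $\eta_{1,i}\zeta(\bar R)$. Thus $\eta_{1,i}=\eta_{1,1}$. The transposition $(2\;i)^{(1)}$ fixes $\eta_{1,1}$, hence $\xi=\eta_{1,1}\zeta(\bar R)$, and it sends $\xi=\eta_{1,2}\zeta(\bar S)$ to $\eta_{1,i}\zeta(\bar S)$. Thus $\eta_{1,i}=\eta_{1,2}$. So $\eta_{1,1}=\dots=\eta_{1,p}$. Applying $\hat\sigma$ with $\sigma=(0\;1)$, we see that all $\eta_{0,i}$ equal one element $\eta$, and Step~3 gives $u=\eta^{\,p}\kappa^\ell$ for some integer $\ell$.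

\emph{Step 5: removing the errors.} By \eqref{eq:perp}, $\eta_{1,1}$ commutes with $\zeta(\bar R)$, so $1=\xi^m=\eta_{1,1}^m\zeta(\bar R)^m$. Applying $\hat\sigma$ gives $\eta^m=\zeta(\bar R)^{-m}$. Since $\kappa$ commutes with $\eta$ and $p\mid m$,
\[
u^{m/p}=\eta^m\kappa^{\ell m/p}=\zeta(\bar R)^{-m}\kappa^{\ell m/p},
\]
and this element is fixed by $n_0$. On the other hand $n_0$ inverts each of the commuting elements $\rho_{0,i}$, so $W^{n_0}=W^{-1}$, and $W'^{n_0}=W'^{-1}$ for the same reason. By (C3), $u^{n_0}=\zeta(W^{-1},W'^{-1})=u^{-1}$. Hence $u^{m/p}=u^{-m/p}$.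
\end{proof}

The proof uses $p\ge3$ in Step~4 and does not use that $p$ is prime. Primality matters in the construction, where the integers used as tests must be pairwise coprime, and $p\ge5$ matters in Lemma~\ref{lem:Em}.

\section{The groups $H_r$}\label{sec:Hr}

Fix a nonempty $r\subseteq\mathbb P$; we suppress it from the notation. The construction has three stages: a group $\mathbb E$ with $\aleph_1$ generators, any two of which interact as in $E_m$; a group $Q$ in which these generators are cut into $p$ pieces for all $p\in r$; and a group in which the $\Delta_p$ act on a power of $Q$.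

Subgroups, quotients and finite direct products of locally finite groups are locally finite. We also use:
\begin{itemize}
\item[(LF)] If $N$ is a locally finite subgroup of finite index in $G$, then $G$ is locally finite.
\end{itemize}
Indeed, if $L\le G$ is finitely generated, then $L\cap N$ has finite index in $L$; a subgroup of finite index in a finitely generated group is finitely generated; so $L\cap N$ is finite, and then $L$ is finite. Infinite direct products are not covered: $\prod_n\mathbb Z/n$ has elements of infinite order. They occur twice below and need a separate argument each time.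

\subsection*{The group $\mathbb E$}
We need finite orders $m_{\alpha\beta}$ for $\alpha<\beta<\omega_1$, prime to every $p\in r$, such that for each $p\in\mathbb P\setminus r$ every uncountable set of ordinals contains a pair with $p\mid m_{\alpha\beta}$. When $\mathbb P\setminus r$ is infinite no constant will do. Each $\beta<\omega_1$ is countable, so we can fix injections $\iota_\beta:\beta\to\omega$, and we put
\[
m_{\alpha\beta}=\prod\{q\in\mathbb P\setminus r:\ q\le\iota_\beta(\alpha)\}\qquad(\alpha<\beta<\omega_1),
\]
an empty product being $1$. Then $\gcd(m_{\alpha\beta},6)=1$, no $p\in r$ divides $m_{\alpha\beta}$, and by injectivity of $\iota_\beta$,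
\begin{equation}\label{eq:divides}
\text{for $p\in\mathbb P\setminus r$ and $\beta<\omega_1$, we have $p\mid m_{\alpha\beta}$ for all but finitely many $\alpha<\beta$.}
\end{equation}
In the product $\prod_{\alpha<\beta<\omega_1}E_{m_{\alpha\beta}}$ let $g_\gamma$ $(\gamma<\omega_1)$ be the element whose entry at the coordinate $\{\alpha,\beta\}$, $\alpha<\beta$, is $a$ if $\gamma=\alpha$, is $b$ if $\gamma=\beta$, and is $1$ otherwise. Let $\mathbb E=\langle g_\gamma:\gamma<\omega_1\rangle$, let $c_{\alpha\beta}=\zeta(g_\alpha,g_\beta)$ for $\alpha<\beta$, let $C$ be the subgroup generated by all $c_{\alpha\beta}$, and let $\nu$ act on the product coordinatewise.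

\begin{lemma}\label{lem:E}
\begin{itemize}
\item[(a)] The $g_\gamma$ are pairwise distinct elements of order $3$, and $\mathbb E$ is locally finite.
\item[(b)] $c_{\alpha\beta}$ is central in $\mathbb E$ of order $m_{\alpha\beta}$. For every $p\in r$ the map $c\mapsto c^{\,p}$ is a bijection of $C$.
\item[(c)] $\nu$ is an automorphism of $\mathbb E$ with $\nu^2=1$ that inverts every $g_\gamma$ and every element of $C$. In particular $\zeta(g_\alpha^{-1},g_\beta^{-1})=c_{\alpha\beta}^{-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The nontrivial entries of $g_\gamma$ have order $3$. If $\alpha\ne\beta$ and $\delta\notin\{\alpha,\beta\}$, then at the coordinate $\{\alpha,\delta\}$ the element $g_\alpha$ is nontrivial and $g_\beta$ is trivial. For local finiteness let $\Gamma\subset\omega_1$ be finite, let $\Phi$ be the free group on $\{x_\gamma:\gamma\in\Gamma\}$, and let $\psi$ be the homomorphism $x_\gamma\mapsto g_\gamma$. Its kernel is the intersection of the kernels of the coordinate maps of $\psi$, each of finite index in $\Phi$. Finitely many coordinates have both indices in $\Gamma$. At a coordinate with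 exactly one index $\gamma\in\Gamma$, the generator $x_\gamma$ goes to an element of order $3$ and the others go to $1$; the kernel is that of the map $\Phi\to\mathbb Z/3$ with $x_\gamma\mapsto1$ and the other generators $\mapsto0$, which depends only on $\gamma$. At the remaining coordinates the kernel is $\Phi$. So finitely many kernels occur, $\ker\psi$ has finite index, and $\langle g_\gamma:\gamma\in\Gamma\rangle$ is finite.

(b) At a coordinate other than $\{\alpha,\beta\}$ one of $g_\alpha,g_\beta$ is trivial, so $c_{\alpha\beta}$ is trivial there by (Z1). At $\{\alpha,\beta\}$ it equals $\zeta(a,b)$, which is central of order $m_{\alpha\beta}$. Thus $C$ is an abelian group generated by elements of finite order prime to $p$, so all its elements have finite order prime to $p$.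

(c) By Lemma~\ref{lem:Em}, $\nu$ inverts the $g_\gamma$, hence preserves $\mathbb E$, and inverts the generators of the abelian group $C$. Finally $\zeta(g_\alpha^{-1},g_\beta^{-1})=\zeta(g_\alpha,g_\beta)^\nu$.
\end{proof}

\subsection*{The group $Q$}
In Example~\ref{ex:cut} an element of $E_m^{\,p}$ is a function $[p]\to E_m$, and $K$ consists of the central-valued functions with sum zero. To cut the same element into $p$ pieces and into $q$ pieces, use functions on $[p]\times[q]$ and cut along rows or along columns. For infinitely many primes sums must be replaced by averages, which exist by Lemma~\ref{lem:E}(b).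

Let $J=\prod_{p\in r}[p]$ and $U_{p,i}=\{x\in J:x_p=i\}$. Let $F$ be the group, under pointwise multiplication, of functions $J\to\mathbb E$ that depend on finitely many coordinates. The $C$-valued functions form a central subgroup $F_C$ of $F$. Write $C$ additively. If $\phi\in F_C$ depends only on the coordinates in the finite set $r_0\subseteq r$, regard it as a function on $J_{r_0}=\prod_{p\in r_0}[p]$ and put
\[
\operatorname{av}(\phi)=\frac1{|J_{r_0}|}\sum_{x\in J_{r_0}}\phi(x)\in C ,
\]
where division by $|J_{r_0}|=\prod_{p\in r_0}p$ is the inverse of the bijection $c\mapsto|J_{r_0}|\,c$. Adding a prime $q$ to $r_0$ multiplies both the sum and the denominator by $q$, so the value does not depend on $r_0$, and $\operatorname{av}:F_C\to C$ is a homomorphism. Let $K=\ker(\operatorname{av})$, a central subgroup of $F$, and $Q=F/K$. For $g\in\mathbb E$ and $U$ equal to $J$ or to some $U_{p,i}$, let $g[U]\in Q$ be the image of the function equal to $g$ on $U$ and to $1$ off $U$. The map $g\mapsto g[U]$ is a homomorphism $\mathbb E\to Q$.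

The automorphism $\nu$ acts on $F$ through the values. For $p\in r$ the group $\mathrm{Sym}(p)$ acts on $J$ through the $p$-th coordinate and on $F$ by $\phi^\pi(x)=\phi(x\pi^{-1})$. These actions commute pairwise.

\begin{lemma}\label{lem:Q}
Let $p\in r$, $i,i'\in[p]$ and $g,h\in\mathbb E$.
\begin{itemize}
\item[(a)] $Q$ is locally finite.
\item[(b)] $g[U_{p,i}]$ and $h[U_{p,i'}]$ commute if $i\ne i'$, and $g[J]=\prod_{i=1}^pg[U_{p,i}]$.
\item[(c)] The map $g\mapsto g[J]$ is injective.
\item[(d)] $c[U_{p,i}]=c[U_{p,i'}]$ for $c\in C$.
\item[(e)] $\nu$ and the groups $\mathrm{Sym}(p)$ preserve $K$, so they induce pairwise commuting actions on $Q$, with $g[U]^\nu=g^\nu[U]$ and $g[U_{p,i}]^\pi=g[U_{p,i\pi}]$ for $\pi\in\mathrm{Sym}(p)$.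
\end{itemize}
\end{lemma}

\begin{proof}
(a) Finitely many elements of $F$ depend on a common finite set $r_0$ of coordinates and so lie in a copy of the finite power $\mathbb E^{J_{r_0}}$. Hence $F$ and $Q$ are locally finite. (b) This holds in $F$, because the $U_{p,i}$ partition $J$. (c) The constant function $g$ lies in $K$ only if $g\in C$ and its average $g$ is trivial. (d) For $i\neq i'$ the function equal to $c$ on $U_{p,i}$, to $-c$ on $U_{p,i'}$ and to $0$ elsewhere has average $\frac1p(c-c)=0$. (e) We have $\operatorname{av}(\phi^\nu)=-\operatorname{av}(\phi)$ by Lemma~\ref{lem:E}(c), and $\operatorname{av}(\phi^\pi)=\operatorname{av}(\phi)$ since $\pi$ only reorders the sum. For the last formula, $x\pi^{-1}\in U_{p,i}$ if and only if $x_p=i\pi$.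
\end{proof}

\begin{remark}
Applying $\nu$ on $U_{p,1}$ only does not preserve $K$ when $C\neq0$: it turns the function in the proof of (d), with $i=1$, into one of average $-\frac2pc$, which is nonzero for $c\ne0$ since $C$ has no elements of order $2$. This is why $\Delta_p$ changes signs by whole classes, and hence why Step~3 of Lemma~\ref{lem:key} has an error term and a separate class is needed for $Z$.
\end{remark}

\subsection*{The group $H_r$}
The three classes of slots become three coordinates of a power of $Q$. Class $0$ holds $W$, which must be cut for every $p\in r$, so its coordinate is shared. Classes $1$ and $2$ get their own coordinates for each $p$, so that the samples for the other primes lie where $\Delta_p$ acts trivially, as (G3) demands. Let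
\[
\Omega=\{0\}\cup\{1_p,2_p:p\in r\},\qquad 0_p=0,\qquad \Omega_p=\{0_p,1_p,2_p\},
\]
and let $Q^\Omega$ be the full direct power. By Lemma~\ref{lem:Q}(e), $\{\pm1\}\times\mathrm{Sym}(p)$ acts on $Q$, with $-1$ acting as $\nu$. Identifying the class $j$ with $j_p$, the wreath product $\Delta_p$ acts on $Q^{\Omega_p}$, and we let it act trivially on the coordinates outside $\Omega_p$. This is a homomorphism $\varepsilon_p:\Delta_p\to\mathrm{Aut}(Q^\Omega)$. Let $D$ be the subgroup of $\mathrm{Aut}(Q^\Omega)$ generated by all $\varepsilon_p(\Delta_p)$, $p\in r$. For $\gamma<\omega_1$ define $W_\gamma,X_\gamma,Y_\gamma,Z_\gamma\in Q^\Omega$ by their entries at $0$ and at $1_p,2_p$ for all $p\in r$: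
\[
\begin{array}{c|ccc}
 & 0 & 1_p & 2_p\\ \hline
W_\gamma & g_\gamma[J] & 1 & 1\\
X_\gamma & 1 & g_\gamma[U_{p,1}] & 1\\
Y_\gamma & 1 & g_\gamma[U_{p,2}] & 1\\
Z_\gamma & 1 & 1 & g_\gamma[U_{p,1}]
\end{array}
\]
Let $H_r$ be the subgroup of $Q^\Omega\rtimes D$ generated by $D$ and all these elements. Put $\tau_\gamma=(X_\gamma,Y_\gamma,Z_\gamma,W_\gamma)$, and regard $\varepsilon_p$ as a homomorphism $\Delta_p\to H_r$.

\begin{lemma}\label{lem:Hr}
$H_r$ is locally finite of cardinality $\aleph_1$.
\end{lemma}

\begin{proof}
The group $D$ is countable, so $|H_r|\le\aleph_1$. The $W_\gamma$ are pairwise distinct by Lemmas~\ref{lem:E}(a) and \ref{lem:Q}(c), so $|H_r|=\aleph_1$.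

For finite nonempty $r_0\subseteq r$ let $\Omega_{r_0}=\bigcup_{p\in r_0}\Omega_p$ and $D_{r_0}=\langle\varepsilon_p(\Delta_p):p\in r_0\rangle$. The finite group $\langle\nu\rangle\times\prod_{p\in r_0}\mathrm{Sym}(p)$ acts on $Q$, so its wreath product with $\mathrm{Sym}(\Omega_{r_0})$ acts on $Q^\Omega$ through the coordinates in $\Omega_{r_0}$. The image of this finite group in $\mathrm{Aut}(Q^\Omega)$ contains each $\varepsilon_p(\Delta_p)$, $p\in r_0$. So $D_{r_0}$ is finite.

A finitely generated subgroup of $H_r$ lies in the group $L$ generated by some $D_{r_0}$ and the entries of $\tau_\gamma$ for $\gamma$ in a finite set $\Gamma$. Since $D_{r_0}$ preserves $\Omega_{r_0}$ and acts trivially outside it,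
\[
L\ \le\ Q^\Omega\rtimes D_{r_0}\ \cong\ (Q^{\Omega_{r_0}}\rtimes D_{r_0})\times Q^{\Omega\setminus\Omega_{r_0}},
\]
and it suffices to show that both projections of the finitely generated group $L$ are finite. The first factor is locally finite by (LF), because $Q^{\Omega_{r_0}}$ is a finite power of $Q$ and has finite index.

The second factor may be an infinite power. It is handled by the fact that the letters look the same at every $p$. The coordinates are $1_p,2_p$ with $p\in r\setminus r_0$, and $D_{r_0}$ and the $W_\gamma$ project trivially since $0\in\Omega_{r_0}$. Define $\psi:\mathbb E^3\to Q^{\Omega\setminus\Omega_{r_0}}$ by letting $\psi(g,h,l)$ have entry $g[U_{p,1}]\,h[U_{p,2}]$ at $1_p$ and $l[U_{p,1}]$ at $2_p$. This is a homomorphism by Lemma~\ref{lem:Q}(b). The projections of $X_\gamma,Y_\gamma,Z_\gamma$ are $\psi(g_\gamma,1,1)$, $\psi(1,g_\gamma,1)$, $\psi(1,1,g_\gamma)$. So the projection of $L$ is the image under $\psi$ of a finitely generated subgroup of the locally finite group $\mathbb E^3$, and it is finite.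
\end{proof}

\section{Running the test on $H_r$}\label{sec:verify}

Property (T1) was noted after Definition~\ref{def:good}, and $H_r$ has the right size and is locally finite by Lemma~\ref{lem:Hr}. It remains to prove (T2) and (T3).

\begin{lemma}\label{lem:T2}
For $p\in r$ and $\gamma<\omega_1$, the quadruple $\tau_\gamma$ is $p$-good for $\varepsilon_p$ in $H_r$.
\end{lemma}

\begin{proof}
Write $g=g_\gamma$ and drop the index $\gamma$.

(G1) Let $Q_g\le Q$ be the image of the group of $\langle g\rangle$-valued functions in $F$. It is abelian, and it is invariant under $\mathrm{Sym}(p)$ and under $\nu$, which inverts $g$. So $Q_g^\Omega$ is an abelian subgroup invariant under $\Delta_p$, and it contains $X,Y,Z,W$.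

(G2) Let $\rho_{j,i}\in Q^\Omega$ have entry $g[U_{p,i}]$ at $j_p$ and $1$ elsewhere. The element $\delta=((\epsilon_j,\pi_j)_j,\sigma)$ sends $\rho_{j,i}$ to the element with entry $g^{\epsilon_j}[U_{p,i\pi_j}]$ at $(j\sigma)_p$ and $1$ elsewhere, by Lemma~\ref{lem:Q}(e). This is $\rho_{j\sigma,i\pi_j}^{\,\epsilon_j}$, as \eqref{eq:slots} requires. The element $n_1$ applies $\nu$ at $1_p$ and changes nothing else, so $X^{-1}X^{n_1}$ has entry $g^{-2}[U_{p,1}]=g[U_{p,1}]$ at $1_p$, because $g^3=1$, and $1$ elsewhere; it equals $\rho_{1,1}$. The same computation at $2_p$ gives $Z^{-1}Z^{n_2}=\rho_{2,1}$. Finally $W=\prod_i\rho_{0,i}$ by Lemma~\ref{lem:Q}(b). These elements lie in $H_r$, being conjugates of $X^{-1}X^{n_1}$ under $\varepsilon_p(\Delta_p)$.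

(G3) The elements $\rho_{1,1}^{-1}X$ and $\rho_{1,2}^{-1}Y$ have entry $1$ at the three coordinates in $\Omega_p$, so $\Delta_p$ fixes them.
\end{proof}

\begin{lemma}\label{lem:pair}
Let $\alpha<\beta<\omega_1$ and $m=m_{\alpha\beta}$. The quadruples $\tau_\alpha$ (unprimed) and $\tau_\beta$ (primed) satisfy \emph{(C1)--(C3)}, and $u=\zeta(W_\alpha,W_\beta)$ has order exactly $m$.
\end{lemma}

\begin{proof}
Put $c=c_{\alpha\beta}$. Words in elements of $Q^\Omega$ are computed coordinatewise, and $\zeta(g_\alpha[U],g_\beta[U])=c[U]$ because $g\mapsto g[U]$ is a homomorphism.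

(C1) At each $1_p$ an $X$-letter and a $Y$-letter commute by Lemma~\ref{lem:Q}(b), and elsewhere both are trivial. The $Z$-letters are nontrivial only at the coordinates $2_p$, where the $X$-letters and $Y$-letters are trivial.

(C2) At $1_p$ the entries of $\zeta(X_\alpha,X_\beta)$ and $\zeta(Y_\alpha,Y_\beta)$ are $c[U_{p,1}]$ and $c[U_{p,2}]$, which are equal by Lemma~\ref{lem:Q}(d); all other entries are $1$. The $m$-th power is $1$ since $c^m=1$.

(C3) The element $u$ has entry $c[J]$ at $0$ and $1$ elsewhere, so its order is $m$ by Lemmas~\ref{lem:E}(b) and \ref{lem:Q}(c). By Lemma~\ref{lem:E}(c), $\zeta(W_\alpha^{-1},W_\beta^{-1})$ has entry $\zeta(g_\alpha^{-1},g_\beta^{-1})[J]=c^{-1}[J]$ at $0$ and $1$ elsewhere, so it equals $u^{-1}$.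
\end{proof}

For $p\in r$, Lemmas~\ref{lem:T2} and \ref{lem:pair} provide every hypothesis of Lemma~\ref{lem:key} except $p\mid m$, and $u$ keeps its full order $m$. For $p\notin r$ the divisibility holds for most pairs, and goodness has to fail.

\begin{proof}[Proof of Proposition~\ref{prop:tests}]
Lemma~\ref{lem:T2} is (T2). For (T3) let $p\in\mathbb P\setminus r$, let $f:H_r\to G$ be an embedding and $d:\Delta_p\to G$ a homomorphism, and suppose that the set $T$ of all $\gamma<\omega_1$ with $f(\tau_\gamma)$ $p$-good for $d$ is uncountable. Let $\beta\in T$ lie above the first $\omega$ elements of $T$, so that $T\cap\beta$ is infinite. By \eqref{eq:divides} there is $\alpha\in T\cap\beta$ with $p\mid m$, where $m=m_{\alpha\beta}$. Conditions (C1)--(C3) mention neither $p$ nor $d$ and are equations, so by Lemma~\ref{lem:pair} they hold for $f(\tau_\alpha)$ and $f(\tau_\beta)$. Lemma~\ref{lem:key} gives $f(u)^{2m/p}=1$ for $u=\zeta(W_\alpha,W_\beta)$. But $f$ is injective, so $f(u)$ has order $m$, and $0<2m/p<m$ because $p>2$. This is a contradiction, so $T$ is countable.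
\end{proof}

With Proposition~\ref{prop:tests} established, the proofs of Theorems~\ref{thm:family} and \ref{thm:main} in Section~\ref{sec:tests} are complete.

\begin{thebibliography}{1}

\bibitem{ULF}
\emph{On Universal Locally Finite Groups},
\texttt{https://shelah.logic.at/files/95681/174.pdf}.

\end{thebibliography}
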